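# Numbers that never move down: AxCount$_\le$ and the Axiom of Counting in NF

## 1. Counting singletons by hand

Take the two-element set $x=\{\emptyset,\{\emptyset\}\}$ and replace every element by its singleton. The result, $\{\{\emptyset\},\{\{\emptyset\}\}\}$, again has two elements. To certify this we write down a bijection, pair by pair:
$$\{\ \langle\emptyset,\{\emptyset\}\rangle,\ \ \langle\{\emptyset\},\{\{\emptyset\}\}\rangle\ \}.$$
For a set with three or with seventeen elements we do the same with a longer list. In ordinary set theory one would simply say that $y\mapsto\{y\}$ is a bijection. In Quine's NF that sentence hides an appeal to comprehension that may be unavailable, and the whole talk is about what happens then.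

**Definition (stratified formula).** A formula in $\in$ and $=$ is *stratified* if integers, called strata, can be assigned to its variables so that in each subformula $x\in y$ the stratum of $y$ is one more than that of $x$, and in each $x=y$ the strata are equal. Strata may be any elements of $\mathbb Z$. For example, "$y=\{x\}$", that is $\forall z(z\in y\leftrightarrow z=x)$, is stratified with $x,z$ at $0$ and $y$ at $1$; the formula $x\notin x$ is not stratified.

**Definition (NF).** The axioms are extensionality and, for each stratified $\varphi$ in which $y$ is not free, the universal closure of $\exists y\,\forall x\,(x\in y\leftrightarrow\varphi)$. So $V=\{x:x=x\}$ is a set, and the Russell class is not given by an axiom.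

Kuratowski pairs $\langle u,v\rangle=\{\{u\},\{u,v\}\}$ need $u,v$ at the same stratum and sit two strata higher. The graph of $y\mapsto\{y\}$ would need $y$ and $\{y\}$ at the same stratum, so comprehension does not provide it. A set defined by a stratified formula without parameters, such as $V$ or the set $\mathbb N$ below, may be mentioned at any stratum, since its definition can be written with fresh variables.

**Definition (numbers and $T$).** $|x|$ is the class of sets equinumerous to $x$ (it is a set), and $NC$ is the set of all cardinals $|x|$. Put $|x|\le|y|$ iff there is an injection from $x$ into $y$. Let $0=\{\emptyset\}$, $n+1=\{x\cup\{y\}:x\in n,\ y\notin x\}$, and let $\mathbb N$ be the intersection of all sets that contain $0$ and are closed under successor; $\mathbb N\subseteq NC$. Write $\iota[x]=\{\{y\}:y\in x\}$, and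
$$T|x|=\bigl|\iota[x]\bigr| .$$
The relation $m=Tn$ is expressed by the formula $\theta(n,m)$: "$n,m\in NC$ and $\exists x\in n\,(\iota[x]\in m)$". It is stratified, with $m$ one stratum above $n$.

We use these textbook facts. NF proves Infinity (Specker), hence Peano arithmetic for $\mathbb N$. On $\mathbb N$ the order above is the usual one, $m\le n$ iff $\exists k\in\mathbb N\;m+k=n$. A nonempty set $X\subseteq\mathbb N$ has a least element: otherwise $\{n\in\mathbb N:\text{no }k\le n\text{ is in }X\}$ is a set containing $0$ and closed under successor, so $X=\emptyset$.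

Now compute. $\iota[\emptyset]=\emptyset$, so $T0=0$. If $z=x\cup\{y\}$ with $x\in n$, $y\notin x$, then $\iota[z]=\iota[x]\cup\{\{y\}\}$ and $\{y\}\notin\iota[x]$, so
$$T(n+1)=Tn+1. \tag{1.1}$$
Hence $T1=1$, $T2=2$, and so on for each number we care to write down. "By induction, $Tn=n$ for all $n$" is now tempting. But induction in NF is for *sets* of numbers, and the condition $Tn=n$ says $\exists x\in n\,(\iota[x]\in n)$, where $x$ and $\iota[x]$ sit at different strata and belong to the same $n$. It is unstratified, and $\{n\in\mathbb N:Tn=n\}$ may fail to be a set.

That $T$ can move a cardinal is easy to see outside $\mathbb N$. There is no surjection $g$ from $\iota[V]$ onto the power set $\mathcal P(V)$: the diagonal set $\{y:y\notin g(\{y\})\}$ exists, because $\{y\}$ and $g(\{y\})$ are both one stratum above $y$, and it is not a value of $g$. Since $\mathcal P(V)=V$, we get $T|V|\ne|V|$. As $\iota[V]\subseteq V$, this means $T|V|<|V|$.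

For natural numbers two axioms, both unstratified, limit what $T$ may do.

- The **Axiom of Counting** (below: Counting): $(\forall n\in\mathbb N)(Tn=n)$.
- **AxCount$_\le$**: $(\forall n\in\mathbb N)(n\le Tn)$.

Counting obviously implies AxCount$_\le$. Does AxCount$_\le$ imply Counting over NF? The question comes from "On Quine's Set Theory". We recall from the source a fact of Henson: Counting is not a theorem of any consistent stratified extension of NF. This does not settle the matter, since AxCount$_\le$ is not stratified. We shall prove that the answer is no. The metatheory is ordinary mathematics (ZF is plenty).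

**Theorem 1.1.** Let $M$ be a countable model of NF + Counting. There is a countable $M'\models$ NF, satisfying the same stratified sentences as $M$, with $M'\models(\forall n\in\mathbb N)(n\le Tn)\wedge(\exists n\in\mathbb N)(n<Tn)$.

**Corollary 1.2.** If NF + AxCount$_\le$ is consistent, so is NF + AxCount$_\le$ + $\neg$Counting.

*Proof of the corollary from the theorem.* Let $M$ be a countable model of NF + AxCount$_\le$. If Counting fails in $M$, we are done. Otherwise apply Theorem 1.1 to $M$. ∎

## 2. What $n\le Tn$ forces on arithmetic

Before building a model, let us try to derive Counting. We need to know what $T$ can be on $\mathbb N$.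

**Proposition 2.1 (in NF).** $T$ is an automorphism of $(\mathbb N,+,\cdot,\le)$. Moreover, $X\mapsto T[X]=\{Tn:n\in X\}$ is a bijection of $\mathcal P(\mathbb N)$ onto itself, and $n\in X\leftrightarrow Tn\in T[X]$.

*Proof.* The class $\{n\in\mathbb N:Tn\in\mathbb N\}$ is a set by stratified comprehension ($n$ occurs at one stratum only). It contains $0$ and is closed under successor by (1.1). So $T$ maps $\mathbb N$ into $\mathbb N$. It is injective: from a bijection $g$ of $\iota[x]$ with $\iota[y]$ we get the bijection $\{\langle u,v\rangle:\langle\{u\},\{v\}\rangle\in g\}$ of $x$ with $y$. Its range on $\mathbb N$ is a set, contains $0$ and is closed under successor, so it is $\mathbb N$. For fixed $m$ the class of $n$ with $T(m+n)=Tm+Tn$ is a set ($m,n$ at one stratum, the values of $T$ at the next); it contains $0$ and is closed under successor by (1.1). The same argument, with the additive law, gives $T(mn)=Tm\cdot Tn$. Since $m\le n$ iff $\exists k\;m+k=n$, the bijection $T$ respects $\le$ in both directions. Finally $T[X]$ and $\{n\in\mathbb N:Tn\in Y\}$ are sets by stratified comprehension, which gives the statement about $\mathcal P(\mathbb N)$.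 ∎

**Theorem 2.2 (in NF + AxCount$_\le$).** Let $F=\{n\in\mathbb N:Tn=n\}$ (a class). Then $F$ is an initial segment of $\mathbb N$. Further, for every $f:\mathbb N\to\mathbb N$ definable without parameters in second-order arithmetic, $F$ is closed under $f$, and $f(n)<Tn$ for all $n\in\mathbb N\setminus F$.

*Proof.* *Initial segment.* We apply the inequality to a difference. If $Tn=n$ and $k\le n$, then $n-k\le T(n-k)=n-Tk$, so $Tk\le k$; with $k\le Tk$ we get $Tk=k$.

*Closure.* By Proposition 2.1 and induction on formulas, $\varphi(\vec n,\vec X)\leftrightarrow\varphi(T\vec n,T[\vec X])$ for each formula $\varphi$ of second-order arithmetic. So $f(Tn)=Tf(n)$ for definable $f$, and $Tn=n$ implies $Tf(n)=f(n)$.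

*Growth.* Let $f^*(x)=x+1+\max_{y\le x}f(y)$. It is strictly increasing, with $f^*(x)>x$ and $f^*(x)>f(x)$. Let $b_0=0$, $b_{r+1}=f^*(b_r)$, and let $r(n)$ be the $r$ with $b_r\le n<b_{r+1}$. All these functions are definable in second-order arithmetic, so they commute with $T$. Let $n\notin F$ and $r=r(n)$. If $Tr=r$, then $b_{r+1}\in F$ by closure; as $n<b_{r+1}$ and $F$ is an initial segment, $n\in F$, a contradiction. Hence $r<Tr$. Since $T$ preserves parity, $Tr\ge r+2$. Therefore
$$f(n)<f^*(n)<f^*(b_{r+1})=b_{r+2}\le b_{Tr}=Tb_r\le Tn.\qquad∎$$

Here the attempt to derive Counting runs dry. If $F$ were a set, it would be $\mathbb N$, since it contains $0$ and is closed under successor. But the natural candidates for a number or a set that would expose $F$ are definable in arithmetic, and these are respected by the automorphism $T$. What remains is the picture of an automorphism that fixes an initial segment pointwise and moves everything beyond it up. For bare linear orders such a thing is easy: on $\omega+\mathbb Z$ fix $\omega$ and add $1$ on $\mathbb Z$. We shall build a model of NF in which $T$ behaves like that on $\mathbb N$.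

## 3. Typed structures, and how a shift becomes $T$

Fix a countable $M\models$ NF + Counting. Unstratified formulas are what the axioms of NF cannot see, so we spread $M$ out into types. There only stratified statements can be made.

**Definition (the language $L$, the structure $\mathfrak M$).** $L$ has sorts $S_i$ ($i\in\mathbb Z$) and $N$; relations $\in_i\ \subseteq S_{i+1}\times S_i$; $0$, successor, $+,\cdot,\le$ on $N$; functions $\tau_i:N\to S_i$; and equality on each sort. In $\mathfrak M$ we put $S_i=M\times\{i\}$; $(x,i+1)\in_i(y,i)$ iff $M\models x\in y$; $N=\mathbb N^M$ with its arithmetic; $\tau_i(n)=(n,i)$.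

Thus $S_i$ plays the role of type $-i$: members of an element of $S_i$ live in $S_{i+1}$.

**Definition (shift, typed version).** $\varphi^+$ arises from $\varphi$ by replacing $S_i,\in_i,\tau_i$ by $S_{i+1},\in_{i+1},\tau_{i+1}$ and leaving $N$ alone. If $\varphi$ is stratified (with a fixed stratification), its typed version $\hat\varphi$ turns a variable of stratum $t$ into a variable of sort $S_{-t}$, and $\in$ into the appropriate $\in_i$.

For example, for "$y=\{x\}$" with $x$ at $0$ and $y$ at $1$ the typed version is $\forall z\,(z\in_{-1}y\leftrightarrow z=x)$ with $x,z$ of sort $S_0$ and $y$ of sort $S_{-1}$; its shift has $x,z$ of sort $S_1$, $y$ of sort $S_0$ and $\in_0$.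

Let $\sigma_0(x,i)=(x,i+1)$, and let $\sigma_0$ be the identity on $N$. Since all types of $\mathfrak M$ are copies of $M$,
$$\mathfrak M\models\varphi(\vec a)\iff\mathfrak M\models\varphi^+(\sigma_0\vec a),\tag{3.1}$$
$$\mathfrak M\models\hat\varphi\bigl(\dots,(x_s,-t_s),\dots\bigr)\iff M\models\varphi(\vec x).\tag{3.2}$$

**Definition (shift automorphism).** Let $\mathfrak K$ be an $L$-structure. A *shift automorphism* of $\mathfrak K$ is a map $\sigma$ that sends each $S_i$ bijectively onto $S_{i+1}$ and $N$ bijectively onto $N$, such that for all $L$-formulas
$$\mathfrak K\models\varphi(\vec a)\iff\mathfrak K\models\varphi^+(\sigma\vec a).\tag{3.3}$$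

The map $\sigma_0$ is one for $\mathfrak M$. The next proposition says that any shift automorphism folds the types back into a model of NF, and that $T$ in the folded model is the action of $\sigma$ on $N$. It tells us what we have to build.

**Proposition 3.1.** Let $\mathfrak K$ satisfy the same $L$-sentences as $\mathfrak M$, let $\sigma$ be a shift automorphism of $\mathfrak K$, and let $M'=(S_0^{\mathfrak K},E)$ with $x\,E\,y\iff\sigma(x)\in_0y$.

(a) $M'$ and $M$ satisfy the same stratified sentences; in particular $M'\models$ NF.

(b) $\tau_0$ is an order isomorphism from $N^{\mathfrak K}$ onto $\mathbb N^{M'}$, and in $M'$ we have $T\tau_0(a)=\tau_0(\sigma(a))$.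

(c) If $a\le\sigma(a)$ for all $a\in N^{\mathfrak K}$ and $c<\sigma(c)$ for some $c$, then $M'\models(\forall n\in\mathbb N)(n\le Tn)\wedge(\exists n\in\mathbb N)(n<Tn)$.

*Proof.* **Step 1. Translate stratified truth in $M'$ into typed truth in $\mathfrak K$.** We claim that for stratified $\varphi(\vec x)$ with strata $t_s$
$$M'\models\varphi(\vec x)\iff\mathfrak K\models\hat\varphi(\dots,\sigma^{-t_s}x_s,\dots).\tag{3.4}$$
For an atomic formula $x\in y$ with strata $t,t+1$: $x\,E\,y$ iff $\sigma(x)\in_0y$; applying $\sigma^{-t-1}$ and (3.3), this holds iff $\sigma^{-t}x\in_{-t-1}\sigma^{-t-1}y$, which is what $\hat\varphi$ says. Equality is clear since $\sigma^{-t}$ is injective; connectives are trivial; quantifiers pass through because $\sigma^{-t}:S_0\to S_{-t}$ is a bijection.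

**Step 2. Obtain (a).** For a stratified sentence $\varphi$: $M'\models\varphi$ iff $\mathfrak K\models\hat\varphi$ iff $\mathfrak M\models\hat\varphi$ iff $M\models\varphi$, by (3.4), the assumption on $\mathfrak K$, and (3.2). Extensionality and the universally closed instances of stratified comprehension are stratified sentences.

**Step 3. Identify the numbers of $M'$.** "$x\in\mathbb N$" is stratified, and "$x\le y$" is stratified with $x,y$ at one stratum. Put these variables at stratum $0$. The $L$-sentences saying that $\tau_0$ is injective, that its range is $\{x\in S_0:\widehat{x\in\mathbb N}\}$, and that $a\le b$ iff $\widehat{x\le y}$ holds of $\tau_0(a),\tau_0(b)$, are true in $\mathfrak M$, hence in $\mathfrak K$. By (3.4) with strata $0$, $\tau_0$ is an order isomorphism of $N^{\mathfrak K}$ onto $\mathbb N^{M'}$.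

**Step 4. Compute $T$.** Let $n=\tau_0(a)$. By (3.4), with $n$ at $0$ and $m$ at $1$, $M'\models m=Tn$ iff $\mathfrak K\models\hat\theta(n,\sigma^{-1}m)$, where $\sigma^{-1}m\in S_{-1}$. By Counting in $M$ and (3.2), $\mathfrak M\models\forall a\,\forall x\,(\hat\theta(\tau_0(a),x)\leftrightarrow x=\tau_{-1}(a))$; so this holds in $\mathfrak K$. Hence $m=Tn$ iff $m=\sigma(\tau_{-1}(a))$, and $\sigma(\tau_{-1}(a))=\tau_0(\sigma(a))$ by (3.3). This proves (b), and (c) is immediate from (b). ∎

As a check, take $\mathfrak K=\mathfrak M$ and $\sigma=\sigma_0$: then $E$ is the membership of $M$ and $T$ is the identity on $\mathbb N$. We need another pair $(\mathfrak K,\sigma)$, one in which $\sigma$ moves numbers, but none of them down.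

## 4. Constants alone, and where Ramsey's theorem stops

To get numbers that move, a sensible first step is to add constants $c_i$ ($i\in\mathbb Z$) of sort $N$, require $c_i<c_{i+1}$, and aim for $\sigma(c_i)=c_{i+1}$. Numbers definable from the $c_i$ must then not move down. The tools are the least number principle and Ramsey's theorem inside the model.

**Lemma 4.1.** Every nonempty subset of $N$ definable in $\mathfrak M$ by an $L$-formula with parameters has a least element.

*Proof.* The point is to show that such a subset is a *set* of $M$. Write the formula with unnested atomic subformulas. Give $S_i$-variables stratum $-i$ and $N$-variables (restricted to $\mathbb N$) stratum $0$. An atomic formula $x\in_iy$ has $x$ at $-i-1$ and $y$ at $-i$, as required.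

The graphs of the arithmetical operations have stratified definitions with all number variables at one stratum. For successor and $\le$ this is clear. For $n+m=k$ say that $\langle\langle n,m\rangle,\langle k,k\rangle\rangle$ belongs to every set $R$ that contains all $\langle\langle u,0\rangle,\langle u,u\rangle\rangle$ with $u\in\mathbb N$ and is closed under passing from $\langle\langle u,v\rangle,\langle w,w\rangle\rangle$ to $\langle\langle u,v+1\rangle,\langle w+1,w+1\rangle\rangle$. For multiplication do the same, starting with $\langle\langle u,0\rangle,\langle0,0\rangle\rangle$ and adding $u$ to $w$ in the step.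

Replace $\tau_i(n)=x$ by "$x\in\mathbb N\wedge x=T^{-i}n$" if $i\le0$, and by "$x\in\mathbb N\wedge n=T^ix$" if $i>0$. Both are stratified with $n$ at $0$ and $x$ at $-i$. By Counting in $M$ both are equivalent to $x=n$, which is what $\tau_i(n)=x$ means in $\mathfrak M$.

So the given subset is $\{n\in\mathbb N:\varphi^*(n,\vec a)\}$ with $\varphi^*$ stratified. It is a set of $M$ by comprehension, which holds for all values of the parameters, including equal values for parameters at different strata. Nonempty sets of naturals have least elements. ∎

**Definition (inductive structure).** A structure $\mathfrak K$ with a sort $N$ is *inductive* if $N$ satisfies PA and every nonempty subset of $N$ definable in $\mathfrak K$, with parameters, has a least element.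

So $\mathfrak M$ is inductive. In an inductive structure, "definable" means definable with parameters. By induction, the restriction of a definable function $N\to N$ to $\{0,\dots,c-1\}$ is coded by a number, and functions given by definable (course-of-values) recursion are definable. "Finite" sets are those coded in $N$, and $[X]^e$ is the set of $e$-element subsets of $X$, written increasingly.

**Lemma 4.2 (definable Ramsey).** Let $\mathfrak K$ be inductive, $e,l\ge1$ standard, and $f:[N]^e\to\{1,\dots,l\}$ definable. There is a definable unbounded $H\subseteq N$ with $f$ constant on $[H]^e$.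

*Proof.* **Step 1. Pigeonhole, which is the case $e=1$.** Let a definable unbounded $X$ be definably split into pieces $X_i$, $i<w$, with $w\in N$. Then some piece is unbounded. Otherwise the least bounds of the $X_i$ form a definable function on $\{i:i<w\}$; it has a maximum, and $X$ is bounded.

**Step 2. From $e$ to $e+1$: build a set on which the last coordinate does not matter.** Let $f:[N]^{e+1}\to\{1,\dots,l\}$. For finite $s\subseteq N$ and $t:[s]^e\to\{1,\dots,l\}$ let $X(s,t)$ be the set of $z$ that exceed all elements of $s$ and satisfy $f(\vec x,z)=t(\vec x)$ for all $\vec x\in[s]^e$. Let $s_0=t_0=\emptyset$, so $X(s_0,t_0)=N$. Given $(s_u,t_u)$ with $X(s_u,t_u)$ unbounded, let $a_u$ be its least element, $s_{u+1}=s_u\cup\{a_u\}$, and let $t_{u+1}$ be the extension of $t_u$ to $[s_{u+1}]^e$ with least code such that $X(s_{u+1},t_{u+1})$ is unbounded. It exists by pigeonhole: each $z\in X(s_u,t_u)\setminus\{a_u\}$ exceeds $s_{u+1}$ and lies in $X(s_{u+1},t')$ for exactly one of the finitely many extensions $t'$. This is a definable recursion. Let $A=\{a_u:u\in N\}$ and $t=\bigcup_ut_u$. The $a_u$ increase, so $A$ is unbounded. If $\vec x\in[A]^e$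 and $z=a_v\in A$ exceeds $\vec x$, then $\vec x\subseteq s_v$ and $z\in X(s_v,t_v)$, so $f(\vec x,z)=t(\vec x)$.

**Step 3. Use the claim for $e$.** Apply it to $t$, transferred by $u\mapsto a_u$. We get a definable unbounded $H\subseteq A$ with $t$ constant on $[H]^e$, and $f$ is constant on $[H]^{e+1}$. ∎

**Proposition 4.3 (constants alone).** Let $d_1,\dots,d_m:N^{k+1}\to N$ be definable in $\mathfrak M$ by $L$-formulas without parameters. There are $c_0<\dots<c_{k+1}$ with $d_l(c_0,\dots,c_k)\le d_l(c_1,\dots,c_{k+1})$ for all $l$.

*Proof.* Color $c_0<\dots<c_{k+1}$ by the least $l$ for which the inequality fails, and by $m+1$ if it never fails. Let $H=\{h_0<h_1<\cdots\}$ be definable, unbounded and homogeneous. If the color were some $l\le m$, then $i\mapsto d_l(h_i,\dots,h_{i+k})$ would be a definable strictly decreasing function $N\to N$, whose range has no least element. So the color is $m+1$. ∎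

By (3.1), and since $\sigma_0$ is the identity on $N$, the shifted function $d_l^+$ equals $d_l$ here, so Proposition 4.3 really is the inequality "$d\le d^+$" for numbers definable from the $c_i$. Now look at what is missing. We want a structure consisting of definable elements, so that the shift of definitions becomes a map of elements. By the Tarski–Vaught test each true statement $\exists v\,\varphi(v)$ needs a definable witness. If $v$ has sort $N$, take the least one. If $v$ has sort $S_i$, our hypotheses give no rule for choosing a witness. If we name witnesses by extra constants, new numbers become definable from them, and for these we owe the inequality again.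

So let us name *all* elements of $S_i$ by numbers, through surjections $G_i:N\to S_i$, and let the shift send $G_i$ to $G_{i+1}$. There are now two demands: the least number principle must survive in the presence of the $G_i$, and the inequality must hold for numbers defined from the $c_i$ and $G_i$.

The cheapest choice would be a single enumeration, copied: $G_i=\sigma_0^i(G_0)$. Then $\sigma_0$ respects the new structure, and if the least number principle held, the coloring argument would go through unchanged. But the map $\sigma_0:S_0\to S_1$ becomes definable, as $G_0(n)\mapsto G_1(n)$. So the relation $\sigma_0(x)\in_0y$ on $S_0$, which is the membership of $M$, is definable too. The least number principle would now amount to induction in $M$ for all formulas, unstratified ones included. The proof of Lemma 4.1 lives on stratified comprehension and gives nothing of the kind.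

Hence the $G_i$ must be chosen independently. Then Ramsey's theorem has nothing to color: $d$ depends on pairs $y_i=(c_i,G_i)$, the number $d^+$ depends on a different $G$ at each place, and a homogeneous set of numbers does not control the $G_i$.

## 5. Minima, finite bases, and finite sets of finite bases

We need another proof of Proposition 4.3, one that removes variables instead of coloring tuples. Take $m=1$, $k=1$, and suppose $d(c_0,c_1)>d(c_1,c_2)$ for all $c_0<c_1<c_2$. For $c_1>0$ put
$$e(c_1)=\min_{c<c_1}d(c,c_1).$$
For $0<c_1<c_2$ choose $c<c_1$ with $e(c_1)=d(c,c_1)$. Then $e(c_1)=d(c,c_1)>d(c_1,c_2)\ge e(c_2)$, because $d(c_1,c_2)$ is one of the values over which $e(c_2)$ is the minimum. So $e$ is strictly decreasing, which is absurd. The left variable has been *chosen*, after the right one was fixed. This can be imitated when $c_i$ is replaced by $(c_i,G_i)$, provided $G_0$ can be chosen after $G_1$.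

Now let $d$ have values in $N^2$ with the coordinatewise order, and suppose $d(c_0,c_1)\not\le d(c_1,c_2)$ always. There is no minimum. But keep all values: $E(c_1)=\{d(c,c_1):c<c_1\}$. For $c_1<c_2$ the set $E(c_2)$ contains an element, namely $d(c_1,c_2)$, that is above no element of $E(c_1)$. So we get a sequence of finite sets, each "not below" the later ones in the following order.

**Definition (the orders $Q_j$).** Fix a standard $m\ge1$. $Q_0=N^m$ with the coordinatewise order. $Q_{j+1}$ is the set of (codes of) finite subsets of $Q_j$, quasi-ordered by
$$A\le B\iff(\forall b\in B)(\exists a\in A)\;a\le b.\tag{5.1}$$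

So $A\le B$ says that every element of $B$ lies above some element of $A$; reflexivity and transitivity are clear. For $m=1$ and nonempty $A,B\in Q_1$ it means $\min A\le\min B$. For $m=2$ the sets $\{(0,2),(2,0)\}$ and $\{(1,1)\}$ are incomparable in $Q_1$. The empty set is above everything. All $Q_j$ are arithmetically definable and coded in $N$; "least" element of a subset of $Q_j$ means least code.

With $G_0$ in play there will be infinitely many possible values, and the finite set $E$ must be replaced by a finite basis of an upward closed set. For instance $\{(x,y):x+y\ge2\}$ has basis $\{(0,2),(1,1),(2,0)\}$. Removing one variable leads from $Q_j$ to $Q_{j+1}$, so we need bases in every $Q_j$.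

**Lemma 5.1.** Let $\mathfrak K$ be inductive. For each standard $j$:

(a) there is no definable $g:N\to Q_j$ with $g(c)\not\le g(c')$ for all $c<c'$;

(b) each definable upward closed $U\subseteq Q_j$ equals $\{b:\exists a\in A\;a\le b\}$ for some $A\in Q_{j+1}$.

*Proof of (a).* Suppose $g$ is such a function. **Step 1. Descend from $Q_j$ to $Q_0$, paying with extra variables.** Call a definable $F:[N]^r\to Q_i$ *bad* if $F(c_0,\dots,c_{r-1})\not\le F(c_1,\dots,c_r)$ for all $c_0<\dots<c_r$. Then $F_j=g$ is bad with $r=1$. Suppose $i\ge1$ and $F_i:[N]^r\to Q_i$ is bad, where $r=j-i+1$. By (5.1), badness says that some $b\in F_i(c_1,\dots,c_r)$ satisfies $a\not\le b$ for all $a\in F_i(c_0,\dots,c_{r-1})$. Let $F_{i-1}(c_0,\dots,c_r)$ be the least such $b$. For $c_0<\dots<c_{r+1}$ we have $F_{i-1}(c_0,\dots,c_r)\in F_i(c_1,\dots,c_r)$, and $F_{i-1}(c_1,\dots,c_{r+1})$ is by definition above no element of $F_i(c_1,\dots,c_r)$. Hence $F_{i-1}(c_0,\dots,c_r)\not\le F_{i-1}(c_1,\dots,c_{r+1})$, so $F_{i-1}$ is bad. We reach a bad $F_0:[N]^{j+1}\to N^m$.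

**Step 2. Contradict badness in $N^m$ by Ramsey.** Color $c_0<\dots<c_{j+1}$ by the least $l\le m$ with $F_0(c_0,\dots,c_j)_l>F_0(c_1,\dots,c_{j+1})_l$. By Lemma 4.2 there is a definable unbounded homogeneous set $h_0<h_1<\cdots$, with some color $l$. Then $i\mapsto F_0(h_i,\dots,h_{i+j})_l$ is a definable strictly decreasing function $N\to N$; its range has no least element, a contradiction.

*Proof of (b).* If no $A$ generates $U$, recursively let $g(c)$ be the least $a\in U$ with $g(c')\not\le a$ for all $c'<c$. It exists, since otherwise the finite set $\{g(c'):c'<c\}\subseteq U$ would generate $U$. This $g$ contradicts (a). ∎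

## 6. Independent generic enumerations of the types

This section supplies the $G_i$: surjections that keep the least number principle and can be chosen one after another.

**Conditions.** Let $P_i\subseteq S_{i-3}$ be the $L$-definable set of those $p$ that are $M$-finite functional sets of Kuratowski pairs $\langle\tau_i(n),x\rangle$, $n\in N$, $x\in S_i$. (Pairs of elements of $S_i$ lie in $S_{i-2}$, sets of pairs in $S_{i-3}$; "$M$-finite" means belonging to a natural number of $M$.) Write $p(n)=x$ for $\langle\tau_i(n),x\rangle\in p$. For example, $p=\{\langle\tau_i(0),x\rangle,\langle\tau_i(5),x\rangle\}$ is the promise that $G_i(0)=G_i(5)=x$. The definition is shift-uniform: $P_i^+=P_{i+1}$. If two conditions agree on the common part of their domains, their union is a condition.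

Domains of conditions are bounded in $N$. To see this, consider the $j\in\mathbb N$ such that for every set of pairs $p\in j$ there is $b\in\mathbb N$ bounding all first coordinates of $p$ that lie in $\mathbb N$. They form a set by stratified comprehension. It contains $0$, and it is closed under successor, since adding one pair changes the bound to at most the maximum of two numbers. So it is $\mathbb N$.

For a finite nonempty interval $J\subseteq\mathbb Z$ let $P_J=\prod_{i\in J}P_i$, with $\vec q\le\vec p$ iff $q_i\supseteq p_i$ for all $i\in J$. Let $L_J=L\cup\{G_i:i\in J\}$, with $G_i$ a binary relation symbol on $N\times S_i$, written $G_i(n)=x$, and $G_i^+=G_{i+1}$.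

**Forcing.** For $\vec p\in P_J$ and $L_J$-formulas with parameters from $\mathfrak M$, built from unnested atomic formulas by $\wedge,\neg,\forall$:

- $\vec p\Vdash\chi$ iff $\mathfrak M\models\chi$, for $\chi$ atomic in $L$;
- $\vec p\Vdash G_i(n)=x$ iff $p_i(n)=x$;
- $\vec p\Vdash\varphi\wedge\psi$ iff $\vec p\Vdash\varphi$ and $\vec p\Vdash\psi$;
- $\vec p\Vdash\neg\varphi$ iff no $\vec q\le\vec p$ forces $\varphi$;
- $\vec p\Vdash\forall v\,\varphi$ iff $\vec p\Vdash\varphi(v)$ for all $v$ of the sort.

By recursion on $\varphi$, the relation $\vec p\Vdash\varphi(\vec v)$ is $L$-definable, and its definition for $\varphi^+$ is the shift of its definition for $\varphi$. So by (3.1), $\vec p\Vdash\varphi(\vec v)$ iff $\sigma_0\vec p\Vdash\varphi^+(\sigma_0\vec v)$.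

**Lemma 6.1.** (M) If $\vec p\Vdash\varphi$ and $\vec q\le\vec p$, then $\vec q\Vdash\varphi$. (D) If the conditions forcing $\varphi$ are dense below $\vec p$, then $\vec p\Vdash\varphi$. Consequently, if $\vec p$ does not force $\varphi$, some $\vec q\le\vec p$ forces $\neg\varphi$.

*Proof.* (M) is immediate by induction on $\varphi$. We prove (D) by induction. For atomic $L$-formulas it is trivial. For $G_i(n)=x$ suppose $\vec p$ does not force it. If $p_i(n)$ is defined and $\ne x$, no extension forces it. If $n\notin\mathrm{dom}\,p_i$, extend $p_i$ by a value $\ne x$ at $n$; no further extension forces it. For $\neg\varphi$: if $\vec q\le\vec p$ forced $\varphi$, some $\vec r\le\vec q$ would force $\neg\varphi$, while $\vec r\Vdash\varphi$ by (M), a contradiction; so $\vec p\Vdash\neg\varphi$. The cases $\wedge$ and $\forall$ follow from the induction hypothesis. For the last claim: by (D), if $\vec p$ does not force $\varphi$, some $\vec q\le\vec p$ has no extension forcing $\varphi$, that is, $\vec q\Vdash\neg\varphi$. ∎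

**Definition (generic).** For a tuple $\vec G=(G_i)_{i\in J}$ of functions $G_i:N\to S_i$ write $\vec p\subset\vec G$ if $G_i(n)=x$ whenever $p_i(n)=x$, $i\in J$. This is an $L_J$-definable condition on $\vec p$. The set $\{\vec p:\vec p\subset\vec G\}$ is directed: take unions. $\vec G$ is *generic* for $P_J$ if for each dense $D\subseteq P_J$ definable in $\mathfrak M$ with parameters there is $\vec p\in D$ with $\vec p\subset\vec G$.

For instance, if $G_1=\sigma_0(G_0)$, then $(G_0,G_1)$ is not generic. The set of $(p_0,p_1)$ such that $p_0(n)=\tau_0(a)$ and $p_1(n)=\tau_1(a')$ for some $n$ and some $a\ne a'$ is definable. It is dense, because domains are bounded and a fresh $n$ is available. No condition below $(G_0,\sigma_0(G_0))$ in the sense of $\subset$ lies in it. So genericity excludes the copied enumerations of Section 4.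

**Lemma 6.2.** (a) For every $\vec p\in P_J$ there is a generic $\vec G$ with $\vec p\subset\vec G$. (b) If $\vec G$ is generic, each $G_i$ is onto $S_i$. (c) If $\vec G$ is generic, $\vec p\subset\vec G$, and a definable $D$ is dense below $\vec p$, then some $\vec q\in D$ has $\vec q\le\vec p$ and $\vec q\subset\vec G$.

*Proof.* (a) $\mathfrak M$ and $L$ are countable, so there are countably many definable dense sets. Starting from $\vec p$, meet them one after another by a descending sequence and take unions. These are total functions because each set $\{\vec p:n\in\mathrm{dom}\,p_i\}$ is dense.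

(b) Domains are bounded, so $\{\vec p:\exists n\;p_i(n)=x\}$ is dense for each $x\in S_i$.

(c) The set of $\vec q$ that either are in $D$ with $\vec q\le\vec p$, or are incompatible with $\vec p$, is definable. It is dense: a $\vec q$ compatible with $\vec p$ has a common extension with it, which extends into $D$. Take a member $\vec q\subset\vec G$. By directedness it is compatible with $\vec p$, so the first alternative holds. ∎

The map $\sigma_0$ carries $P_J$ to $P_{J+1}$, definable dense sets to definable dense sets, generic tuples to generic tuples (with $\sigma_0(G_i):n\mapsto\sigma_0(G_i(n))$ in place $i+1$), and truth of $\varphi(\vec a)$ in $(\mathfrak M,\vec G)$ to truth of $\varphi^+(\sigma_0\vec a)$ in $(\mathfrak M,\sigma_0\vec G)$. We refer to this as *shift invariance*.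

**Lemma 6.3 (truth lemma).** For generic $\vec G$: $(\mathfrak M,\vec G)\models\varphi$ iff $\vec p\Vdash\varphi$ for some $\vec p\subset\vec G$.

*Proof.* Induction on $\varphi$.

*Atomic.* For $L$-atomic formulas this is trivial. If $G_i(n)=x$, take $\vec p\subset\vec G$ with $n\in\mathrm{dom}\,p_i$; then $p_i(n)=x$. The converse is clear.

*Conjunction.* Use directedness and (M).

*Negation.* The conditions that force $\varphi$ or $\neg\varphi$ are dense, so some $\vec p\subset\vec G$ is one of them. If $\neg\varphi$ is true, $\vec p$ does not force $\varphi$ by the induction hypothesis, so $\vec p\Vdash\neg\varphi$. Conversely let $\vec p\Vdash\neg\varphi$, $\vec p\subset\vec G$. If $\varphi$ were true, some $\vec q\subset\vec G$ would force $\varphi$, and a common extension would contradict $\vec p\Vdash\neg\varphi$.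

*Universal quantifier.* If $\vec p\Vdash\forall v\,\varphi$ with $\vec p\subset\vec G$, every $\varphi(v)$ is true. Conversely, the set of $\vec p$ with $\vec p\Vdash\forall v\,\varphi$ or $\vec p\Vdash\neg\varphi(v)$ for some $v$ is dense by Lemma 6.1. Take a member $\vec p\subset\vec G$. If $\vec p\Vdash\neg\varphi(v)$, then $\varphi(v)$ is false by the argument for negation. So if $\forall v\,\varphi$ is true, $\vec p\Vdash\forall v\,\varphi$. ∎

**Lemma 6.4 (product facts).** (i) Restrictions of generic tuples to subintervals are generic. (ii) If $(G_i)_{i\in J'}$ is generic, $j\notin J'$, $\{j\}\cup J'$ is an interval and $p\in P_j$, there is $G_j\supset p$ with $(G_i)_{i\in\{j\}\cup J'}$ generic.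

*Proof.* (i) If $D\subseteq P_{J'}$ is dense and definable, so is the set of $\vec p\in P_J$ whose restriction to $J'$ lies in $D$.

(ii) For $D$ dense and definable in $P_{\{j\}\cup J'}$ and $p'\in P_j$, the set $\{\vec q\in P_{J'}:\exists p''\le p'\;(p'',\vec q)\in D\}$ is dense and definable, so it contains some $\vec q\subset(G_i)_{i\in J'}$. Treat the countably many $D$ successively, starting from $p$ and each time replacing the current $p'$ by such a $p''$. Let $G_j$ be the union of these coordinates. It is total because the sets requiring $n\in\mathrm{dom}\,p_j$ are among the $D$, and every $D$ has been met. ∎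

Fact (ii) is the promised ability to choose $G_0$ after $G_1,G_2,\dots$.

**Lemma 6.5.** If $\vec G$ is generic for $P_J$, every nonempty subset of $N$ definable in $(\mathfrak M,\vec G)$ with parameters has a least element. So $(\mathfrak M,\vec G)$ is inductive.

*Proof.* Let $\varphi(n)$ be true; some $\vec p\subset\vec G$ forces it. Given $\vec r\le\vec p$, the set of $m$ such that some $\vec q\le\vec r$ forces $\varphi(m)$ is definable in $\mathfrak M$ and contains $n$. By Lemma 4.1 it has a least element $m$; let $\vec q\le\vec r$ force $\varphi(m)$. For $k<m$ no extension of $\vec r$ forces $\varphi(k)$, so $\vec q\Vdash\neg\varphi(k)$. Thus the conditions $\vec q$ for which there is $m$ with $\vec q\Vdash\varphi(m)$ and $\vec q\Vdash\neg\varphi(k)$ for all $k<m$ are dense below $\vec p$. By Lemma 6.2(c) one of them is $\subset\vec G$, and by the truth lemma its $m$ is the least number satisfying $\varphi$. ∎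

## 7. Eliminating the pairs $(c_i,G_i)$ one at a time

**Lemma 7.1 (Main Lemma).** Let $k\ge0$ and $m\ge1$ be standard, and let $d_1,\dots,d_m$ be $N$-valued functions of $(c_0,\dots,c_k)\in N^{k+1}$, defined by $L_{[0,k]}$-formulas without further parameters and total in every generic expansion $(\mathfrak M,G_0,\dots,G_k)$. Let $d_l^+$ be the shifted functions, defined in $L_{[1,k+1]}$ and applied to $(c_1,\dots,c_{k+1})$. Then there are $c_0<\dots<c_{k+1}$ in $N$ and $(G_0,\dots,G_{k+1})$ generic for $P_{[0,k+1]}$ with $d_l\le d_l^+$ for all $l=1,\dots,m$.

Consider first $k=0$, $m=1$. Let $g(c)$ be the least $a$ such that some $p\in P_0$ forces $d(c,G_0)=a$. By shift invariance some $p\in P_1$ forces $d^+(c,G_1)=g(c)$. Since $g:N\to N$ is definable, it is not strictly decreasing, so $g(c_0)\le g(c_1)$ for some $c_0<c_1$. Choose $p_0$ and $p_1$ separately to force the values $g(c_0)$ and $g(c_1)$, and a generic $(G_0,G_1)$ containing both: done. For $k=1$ the numbers $d(y_0,y_1)$ and $d^+(y_1,y_2)$ share the pair $y_1=(c_1,G_1)$ and cannot be chosen separately. There we remove $y_0$ as in Section 5.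

*Proof.* Write $y_i=(c_i,G_i)$. Suppose the lemma fails.

**Step 1. The invariant.** By recursion on $j\le k$ we shall define, by parameter-free $L_{[0,k-j]}$-formulas, functions $D_j(y_0,\dots,y_{k-j})\in Q_j$, total in every generic expansion, such that

$(\star_j)$ for all $c_0<\dots<c_{k-j+1}$ and all generic $(G_0,\dots,G_{k-j+1})$: $\;D_j(y_0,\dots,y_{k-j})\not\le D_j^+(y_1,\dots,y_{k-j+1})$.

For $j=0$ take $D_0=(d_1,\dots,d_m)$; $(\star_0)$ is the assumption that the lemma fails.

**Step 2. Define $D_{j+1}$ by collecting all possible values of $D_j$ over the choices of $y_0$.** Let $j<k$ and let $r=k-j+1\ge2$ be the arity of $D_j$. For generic $(G_1,\dots,G_{r-1})$ let $U(y_1,\dots,y_{r-1})$ be the set of those $b\in Q_j$ such that for some $c<c_1$, $p\in P_0$, $a\le b$ and $\vec q\subset(G_1,\dots,G_{r-1})$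
$$(p,\vec q)\Vdash D_j\bigl((c,G_0),(c_1,G_1),\dots,(c_{r-1},G_{r-1})\bigr)=a.\tag{7.1}$$
Forcing is $L$-definable, so $U$ is $L_{[1,r-1]}$-definable in $(\mathfrak M,G_1,\dots,G_{r-1})$; and it is upward closed. This expansion is inductive by Lemma 6.5, so by Lemma 5.1(b) there is a least $E(y_1,\dots,y_{r-1})\in Q_{j+1}$ generating $U(y_1,\dots,y_{r-1})$. In particular $E(y_1,\dots,y_{r-1})\subseteq U(y_1,\dots,y_{r-1})$. Let $D_{j+1}$ be the function whose definition is that of $E$ shifted down by one, so $E=D_{j+1}^+$. It is given by a parameter-free $L_{[0,r-2]}$-formula, and $r-2=k-(j+1)$. By shift invariance $D_{j+1}$ is total in generic expansions, and $(\star_{j+1})$ is equivalent to its shift: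
$$E(y_1,\dots,y_{r-1})\not\le E^+(y_2,\dots,y_r)\quad\text{for all }c_1<\dots<c_r\text{ and generic }(G_1,\dots,G_r).\tag{7.2}$$

**Step 3. Prove (7.2) by choosing $y_0$ last.** Suppose $E(y_1,\dots,y_{r-1})\le E^+(y_2,\dots,y_r)$ for some such $c$'s and $G$'s. Let $b=D_j^+(y_1,\dots,y_r)$.

First, $b\in U^+(y_2,\dots,y_r)$. By the truth lemma the value $b$ is forced by some $(p,\vec q)\subset(G_1,\dots,G_r)$ with $p\in P_1$ and $\vec q\subset(G_2,\dots,G_r)$, and $c_1<c_2$. So $c_1$, $p$, $a=b$ and $\vec q$ are witnesses.

Next, $b\in U(y_1,\dots,y_{r-1})$. By shift invariance $E^+$ generates $U^+$, so some $b'\in E^+(y_2,\dots,y_r)$ has $b'\le b$. By our supposition and (5.1), some $a'\in E(y_1,\dots,y_{r-1})$ has $a'\le b'\le b$. As $E\subseteq U$ and $U$ is upward closed, $b\in U(y_1,\dots,y_{r-1})$.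

Finally, realize a witness. Take $c<c_1$, $p\in P_0$, $a\le b$ and $\vec q\subset(G_1,\dots,G_{r-1})$ with (7.1). By Lemma 6.4(ii) choose $G_0\supset p$ with $(G_0,G_1,\dots,G_r)$ generic, and let $y_0=(c,G_0)$. By Lemma 6.4(i), $(G_0,\dots,G_{r-1})$ is generic, and $(p,\vec q)\subset(G_0,\dots,G_{r-1})$. So the truth lemma gives
$$D_j(y_0,\dots,y_{r-1})=a\le b=D_j^+(y_1,\dots,y_r),\qquad c<c_1<\dots<c_r .$$
This contradicts $(\star_j)$. So (7.2), hence $(\star_{j+1})$, holds.

**Step 4. Contradiction at $j=k$, where only one pair is left.** Now $D_k(y_0)\in Q_k$. Let $g(c)$ be the least $a\in Q_k$ such that some $p\in P_0$ forces $D_k(c,G_0)=a$; such $a$ exist by the truth lemma, applied to any generic $G_0$. This $g:N\to Q_k$ is $L$-definable. Since $\sigma_0$ is the identity on $N$, some $p\in P_1$ forces $D_k^+(c,G_1)=g(c)$. Given $c_0<c_1$, choose $p_0\in P_0$ and $p_1\in P_1$ forcing $D_k(c_0,G_0)=g(c_0)$ and $D_k^+(c_1,G_1)=g(c_1)$, and a generic $(G_0,G_1)$ with $(p_0,p_1)\subset(G_0,G_1)$. By Lemma 6.4(i) and the truth lemma these values are taken, and $(\star_k)$ says $g(c_0)\not\le g(c_1)$. As $c_0<c_1$ were arbitrary and $\mathfrak M$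 is inductive, this contradicts Lemma 5.1(a). ∎

## 8. The model of definable elements

We now assemble a structure $\mathfrak K^*$ with a shift automorphism that moves no number down, and apply Proposition 3.1.

**Step 1. Write down what is wanted.** Let $L^c=L\cup\{G_i,c_i:i\in\mathbb Z\}$ with $c_i$ constants of sort $N$, and extend the shift by $G_i^+=G_{i+1}$, $c_i^+=c_{i+1}$. For a formula $\delta(v)$ with only $v$ free, of sort $N$, let $\mu\delta$ be the least $v$ with $\delta(v)$, or $0$ if there is none. Let $\Sigma$ consist of:

1. all $L$-sentences true in $\mathfrak M$;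
2. "$G_i$ is a function from $N$ onto $S_i$";
3. the least number principle for all $L^c$-formulas (with parameters);
4. $c_i<c_{i+1}$;
5. $\mu\delta\le\mu\delta^+$, for all $L^c$-formulas $\delta(v)$ as above.

**Step 2. $\Sigma$ is consistent.** By (3.1), $\Sigma$ is invariant under the shift and its inverse. Given a finite subset, we may therefore shift it and assume that for some $k\ge0$ it mentions only $G_i,c_i$ with $i\in[0,k+1]$, and that its instances of (5) are for formulas $\delta_1,\dots,\delta_m$ mentioning only $G_i,c_i$ with $i\in[0,k]$; without loss $m\ge1$. Let $d_l=\mu\delta_l$, viewed as a function of $(c_0,\dots,c_k)$. By Lemma 6.5 it is total in generic expansions. The Main Lemma gives $c_0<\dots<c_{k+1}$ and generic $(G_0,\dots,G_{k+1})$ with $d_l\le d_l^+$. The structure $(\mathfrak M,G_0,\dots,G_{k+1},c_0,\dots,c_{k+1})$, with the symbols not mentioned interpreted arbitrarily, satisfies our finite subset: (1) is clear, (2) is Lemma 6.2(b), (3) is Lemma 6.5, and (4), (5) hold by choice. By compactness $\Sigma$ has a model $\mathfrak K$.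

**Step 3. Truth is invariant under the shift.** For each $L^c$-sentence $\varphi$, $\Sigma\vdash\varphi\leftrightarrow\varphi^+$. To see this, apply (5) to $\delta(v)$: $(v=1\wedge\varphi)\vee(v=0\wedge\neg\varphi)$. Here $\mu\delta$ is $1$ or $0$ according to whether $\varphi$ holds, so $\mu\delta\le\mu\delta^+$ gives $\varphi\to\varphi^+$. Replacing $\varphi$ by $\neg\varphi$ gives the converse.

**Step 4. The definable elements form an elementary substructure.** Let $\mathfrak K^*$ consist of the elements of $\mathfrak K$ definable without parameters in $L^c$. We check the Tarski–Vaught test. Let $\mathfrak K\models\exists v\,\varphi(v,\vec a)$ with $\vec a$ from $\mathfrak K^*$. If $v$ has sort $N$, the least such $v$ exists by (3) and is definable from $\vec a$, hence without parameters. If $v$ has sort $S_i$, then by (2) some $G_i(n)$ is a witness; take $G_i(n)$ for the least suitable $n$. So $\mathfrak K^*\prec\mathfrak K$. Since $L^c$ is countable, $\mathfrak K^*$ is countable.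

**Step 5. The shift of definitions is a shift automorphism.** Define $\sigma$ on $\mathfrak K^*$ by sending the element defined by $\delta$ to the element defined by $\delta^+$. We use Step 3. From the sentence $\exists!v\,\delta$: if $\delta$ defines an element, so does $\delta^+$. From $\exists v(\delta\wedge\delta')$: if $\delta,\delta'$ define the same element, so do $\delta^+,\delta'^+$, and conversely, so $\sigma$ is well defined and injective. Since $^+$ is a bijection on formulas, $\sigma$ maps $S_i$ onto $S_{i+1}$ and $N$ onto $N$. If $a_s$ is defined by $\delta_s$, then the sentence $\exists\vec v\,(\bigwedge_s\delta_s(v_s)\wedge\varphi(\vec v))$ and its shift give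
$$\mathfrak K^*\models\varphi(\vec a)\iff\mathfrak K^*\models\varphi^+(\sigma\vec a)\tag{8.1}$$
for all $L^c$-formulas $\varphi$, in particular for $L$-formulas.

**Step 6. No number moves down, and one moves up.** If $n\in N^{\mathfrak K^*}$ is defined by $\delta$, then $n=\mu\delta$ and $\sigma(n)=\mu\delta^+$, so $n\le\sigma(n)$ by (5). The number $c_0$ is defined by $v=c_0$, so $\sigma(c_0)=c_1>c_0$ by (4).

**Step 7. Conclusion.** $\mathfrak K^*\prec\mathfrak K\models\Sigma$, so by (1) $\mathfrak K^*$ satisfies the same $L$-sentences as $\mathfrak M$. By Proposition 3.1, $M'=(S_0^{\mathfrak K^*},E)$ is a countable model of NF with the same stratified sentences as $M$, and $(\forall n\in\mathbb N)(n\le Tn)\wedge(\exists n\in\mathbb N)(n<Tn)$ holds in it. The witness is $n=\tau_0(c_0)$. This proves Theorem 1.1, and with it Corollary 1.2. ∎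

## 9. Stratified additions, and the opposite inequality

Let AxCount$_\ge$ denote $(\forall n\in\mathbb N)(Tn\le n)$.

**Theorem 9.1.** Let $\Gamma$ be any set of stratified sentences.

1. If NF + $\Gamma$ + AxCount$_\le$ is consistent, so is NF + $\Gamma$ + AxCount$_\le$ + $\neg$Counting.
2. If NF + $\Gamma$ + AxCount$_\ge$ is consistent, so is NF + $\Gamma$ + AxCount$_\ge$ + $\neg$Counting.
3. If NF + $\Gamma$ + Counting is consistent, then over NF + $\Gamma$ neither of AxCount$_\le$, AxCount$_\ge$ implies the other.

*Proof of 1.* Take a countable model $M$ of NF + $\Gamma$ + AxCount$_\le$. If Counting fails in $M$ we are done. Otherwise apply Theorem 1.1; $M'$ has the stratified theory of $M$, so it satisfies $\Gamma$.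

*Proof of 2.* As in part 1 we may start from a countable model $M$ of NF + $\Gamma$ + Counting. The inequality $n\le\sigma(n)$ is kept, and the *types* are turned around, so that $T$ becomes $\sigma^{-1}$.

**Step 1. Turn the types around.** Let $S_i$ play the role of type $+i$: now $\in_i\ \subseteq S_i\times S_{i+1}$, with $(x,i)\in_i(y,i+1)$ iff $M\models x\in y$, and in typed versions a variable of stratum $t$ gets sort $S_t$. Again $S_i=M\times\{i\}$, $\tau_i(n)=(n,i)$ and $\sigma_0(x,i)=(x,i+1)$, and (3.1) holds. In the proof of Lemma 4.1, $S_i$-variables get stratum $i$, and $\tau_i(n)=x$ is replaced by "$x\in\mathbb N\wedge x=T^in$" for $i\ge0$ and by "$x\in\mathbb N\wedge n=T^{-i}x$" for $i<0$. These are stratified with $n$ at $0$ and $x$ at $i$, and by Counting they mean $x=n$. In Section 6, sets of pairs of elements of $S_i$ now lie in $S_{i+3}$, so $P_i\subseteq S_{i+3}$, and still $P_i^+=P_{i+1}$. Nothing else in Sections 4 to 7, nor in Steps 1 to 6 of Section 8, refers to the direction of types. So we again get a countable $\mathfrak K^*$ with the same $L$-sentences as $\mathfrak M$ and a shift automorphism $\sigma$, mapping $S_i$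 onto $S_{i+1}$, with $n\le\sigma(n)$ on $N$ and $c_0<\sigma(c_0)$.

**Step 2. Fold the types in the new direction.** Let $M'=(S_0^{\mathfrak K^*},E)$ with $x\,E\,y\iff x\in_0\sigma(y)$. Stratum $t$ now corresponds to $S_t$ through $\sigma^t$: for $x\in y$ at strata $t,t+1$, we have $x\in_0\sigma(y)$ iff $\sigma^tx\in_t\sigma^{t+1}y$. As in Proposition 3.1, for stratified $\varphi$ with strata $t_s$, $M'\models\varphi(\vec x)$ iff $\mathfrak K^*\models\hat\varphi(\dots,\sigma^{t_s}x_s,\dots)$; so $M'$ is a model of NF with the stratified theory of $M$, and $\tau_0$ is an order isomorphism from $N^{\mathfrak K^*}$ onto $\mathbb N^{M'}$.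

**Step 3. Compute $T$.** Let $n=\tau_0(a)$. In $M'$, $m=Tn$ iff $\mathfrak K^*\models\hat\theta(n,\sigma(m))$ with $\sigma(m)\in S_1$. By Counting in $M$, $\mathfrak M$ and hence $\mathfrak K^*$ satisfies $\hat\theta(\tau_0(a),x)\leftrightarrow x=\tau_1(a)$. So $m=Tn$ iff $\sigma(m)=\tau_1(a)$. Since $\tau_1(a)=\sigma(\tau_0(\sigma^{-1}(a)))$, this says $m=\tau_0(\sigma^{-1}(a))$. Thus $T$ acts as $\sigma^{-1}$. From $\sigma^{-1}(a)\le a$ we get $Tn\le n$ for all $n\in\mathbb N$, and $\tau_0(c_1)$ is moved, since $\sigma^{-1}(c_1)=c_0<c_1$. So AxCount$_\ge$ holds in $M'$ and Counting fails.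

*Proof of 3.* Apply both constructions to a countable model of NF + $\Gamma$ + Counting. Both resulting models satisfy NF + $\Gamma$. The conjunction of AxCount$_\le$ and AxCount$_\ge$ is Counting. So in the first model AxCount$_\le$ holds and AxCount$_\ge$ fails, and in the second AxCount$_\ge$ holds and AxCount$_\le$ fails. ∎
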